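# Sets of squares avoiding $x_1+x_2+x_3=3y$: primes in a residue class and the norm form of $\mathbb Q(\sqrt{-3})$

## 1. Squares of primes congruent to 5 modulo 12

For an integer $k\ge 2$, look at the arithmetic-mean equation
$$x_1+\dots+x_k=ky .$$
A solution is **trivial** if $x_1=\dots=x_k=y$, and **nontrivial** otherwise. Repetitions are allowed: a solution with $x_1=x_2\ne x_3$ is nontrivial. Let $Q_k(N)$ be the maximal size of a set $A\subset\{1^2,2^2,\dots,N^2\}$ that contains no nontrivial solution with all of $x_1,\dots,x_k,y$ in $A$, and let $R_k(N)$ be the same maximum for $A\subset[1,N]$. We write $f(N)\gtrsim g(N)$ if $f(N)\ge c\,g(N)$ for some constant $c>0$ and all sufficiently large $N$.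

The question, which comes from "A Set Of Squares Without Arithmetic Progressions", concerns $k=3$: is there a constant $\alpha$ with
$$Q_3(N)\gtrsim N(\log N)^{-\alpha}\ ?$$
In words: can we keep at least a fixed power of $1/\log N$ of the first $N$ squares, so that no kept square is the mean of three kept squares, except trivially?

Writing the squares as $a^2,b^2,c^2,d^2$ with $a,b,c,d\ge 1$, the equation is
$$a^2+b^2+c^2=3d^2, \tag{1}$$
and the solution is trivial exactly when $a=b=c=d$.

We begin with a case that has a short proof and already answers the question.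

**Special case.** The set $\{p^2 : p\le N \text{ prime},\ p\equiv 5 \pmod{12}\}$ contains no nontrivial solution. Hence $Q_3(N)\ge(\tfrac14+o(1))N/\log N$.

Throughout, $v_p(n)$ is the exponent of the prime $p$ in the nonzero integer $n$. We use one elementary fact: *if $p$ is an odd prime with $p\equiv2\pmod 3$, then $-3$ is not a square modulo $p$.* Indeed, if $t^2\equiv-3$, put $\omega=(t-1)/2$ in $\mathbb F_p$. Then $\omega^2+\omega+1=(t^2+3)/4=0$. So $\omega^3=1$, and $\omega\neq1$ because $1+1+1\ne0$ in $\mathbb F_p$. Thus $\mathbb F_p^\ast$ has an element of order $3$ and $3\mid p-1$, a contradiction.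

The idea is to compare $d$ with the mean $m$ of $a,b,c$. The difference $d^2-m^2$ is, up to the factor $2$, a value of the form $v^2-vw+w^2$, which is the norm form of $\mathbb Q(\sqrt{-3})$. It also factors as $(d-m)(d+m)$. Playing the two facts against each other controls the prime factors of $d+m$.

**Lemma A.** Let $a,b,c,d$ be positive integers, not all equal, with $\gcd(a,b,c,d)=1$, satisfying (1), and suppose $a\equiv b\equiv c\pmod 3$. Put $m=(a+b+c)/3$, an integer. Then $v_p(d+m)$ is even for every *odd* prime $p\equiv2\pmod3$.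

*Proof.* **Step 1: factor.** This step produces the identity on which everything rests. Write $b=a+3v$ and $c=a+3w$, so $m=a+v+w$. The deviations of $a,b,c$ from $m$ are $-(v+w)$, $2v-w$, $2w-v$; they sum to zero, so
$$a^2+b^2+c^2=3m^2+(v+w)^2+(2v-w)^2+(2w-v)^2 .$$
The coefficient of $v^2$ in the last three squares is $1+4+1=6$, that of $w^2$ is $1+1+4=6$, and that of $vw$ is $2-4-4=-6$. Thus with
$$L=v^2-vw+w^2$$
we get $3d^2=3m^2+6L$, that is,
$$(d-m)(d+m)=2L. \tag{2}$$
Moreover $L\neq0$. Indeed $4L=(2v-w)^2+3w^2$, so $L=0$ would force $w=v=0$, hence $a=b=c$, and then $d=a$ by (1), which is excluded. So both factors in (2) are nonzero.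

**Step 2: the exponent of $p$ in $L$ is even.** Here we use that $-3$ is not a square modulo $p$. Suppose $p\mid L$. Then $(2v-w)^2\equiv-3w^2\pmod p$. If $p\nmid w$, dividing by $w^2$ would make $-3$ a square modulo $p$. So $p\mid w$, then $p\mid 2v-w$, and $p\mid v$ since $p$ is odd. Thus
$$p\mid L\ \Longrightarrow\ p\mid v\text{ and }p\mid w. \tag{3}$$
Then $L/p^2=(v/p)^2-(v/p)(w/p)+(w/p)^2$ has the same shape, and we repeat. Each round removes exactly two factors $p$, so $v_p(L)$ is even. As $p$ is odd, $v_p(2L)$ is even too.

**Step 3: an odd exponent makes $p$ a common factor.** Suppose $v_p(d+m)$ is odd. By (2) and Step 2, $v_p(d-m)$ is odd as well, so $p$ divides both $d+m$ and $d-m$. Then $p\mid 2d$ and $p\mid 2m$, so $p\mid d$ and $p\mid m$. Also $p\mid L$, so $p\mid v,w$ by (3). Therefore $p$ divides $a=m-v-w$, $b=a+3v$, $c=a+3w$ and $d$, contradicting $\gcd(a,b,c,d)=1$. $\blacksquare$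

The word "odd" matters: $2\equiv2\pmod3$, but $v_2(2L)$ is odd (the descent of Step 2 also works for $L$ at $p=2$, since $v^2-vw+w^2$ is odd unless $v,w$ are both even). An example with a stray factor $2$ appears in Section 2.

*Proof of the special case.* Let $a,b,c,d$ be primes $\equiv5\pmod{12}$ satisfying (1), not all equal. Their gcd is $1$, because a common prime factor of four primes would equal all of them. Lemma A applies. We now compute $d+m$ modulo $4$ and modulo $3$.

*Modulo 4.* All four numbers are $\equiv1\pmod 4$. From $3m=a+b+c\equiv3$ we get $m\equiv1$, so $d+m\equiv2\pmod4$. Write $d+m=2k$ with $k$ odd and $k>0$.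

*Modulo 3.* Put $h=v+w$. Then $L\equiv v^2+2vw+w^2=h^2$ and $m=a+h\equiv2+h$. By (2), $d^2=m^2+2L\equiv(2+h)^2+2h^2=4+4h+3h^2\equiv1+h$. Since $d\equiv2$, $d^2\equiv1$, so $h\equiv0$ and $m\equiv2$. Hence $2k=d+m\equiv4\equiv1$, and $k\equiv2\pmod3$.

*Contradiction.* The positive odd integer $k$ is not divisible by $3$. By Lemma A every odd prime $p\equiv2\pmod 3$ has $v_p(k)=v_p(d+m)$ even. All other primes dividing $k$ are $\equiv1\pmod3$. So $k\equiv1\pmod 3$, which is false.

*Size.* The prime number theorem in arithmetic progressions says that for $\gcd(r,q)=1$ the number of primes $p\le x$ with $p\equiv r\pmod q$ is $\sim\frac{1}{\varphi(q)}\frac{x}{\log x}$. Here $\varphi(12)=4$. $\blacksquare$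

So the answer to the question is yes, with $\alpha=1$. Three things can now change. We can ask for more elements than primes in one class; we can drop primality altogether; and we can change the coefficients $1,1,1,-3$. The three statements of this lecture, one for each, are as follows.

**Theorem 1.** $Q_3(N)\ge(\tfrac34+o(1))\,N/\log N$. Hence $Q_3(N)\gtrsim N(\log N)^{-\alpha}$ holds with $\alpha=1$.

**Proposition 2.** Every nontrivial solution of (1) inside $\{n\equiv5\ (\mathrm{mod}\ 12)\}$ has $\gcd(a,b,c,d)\equiv2\pmod3$. Such solutions exist, so the full residue class is not solution-free.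

**Theorem 3.** Let $c_1,\dots,c_4$ be nonzero integers with $c_1+c_2+c_3+c_4=0$ and $D=c_1c_2c_3c_4$ not a perfect square. Then there are sets $A\subset\{1^2,\dots,N^2\}$ with $|A|\gg_c N/\log N$ such that the only solutions of $\sum c_ix_i=0$ in $A$ are $x_1=x_2=x_3=x_4$.

Nothing below claims that the exponent $1$ of the logarithm is best possible.

## 2. Small solutions, and why a residue class alone cannot work

Let us see what solutions of (1) look like. For $d=1$ only $1+1+1$ occurs. For $d=2$ we need three positive squares with sum $12$: using $9$ leaves $3$, not a sum of two positive squares, and without $9$ only $4+4+4$ works. For $d=3$,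
$$5^2+1^2+1^2=27=3\cdot3^2,$$
a nontrivial solution. If all of $a,b,c\le4$, then for $d=3$ a summand $16$ leaves $11$, not a sum of two squares, and without $16$ only $9+9+9$ reaches $27$; for $d=4$ the sum $48$ forces $a=b=c=4$. So $\{1,4,9,16\}$ is solution-free, $Q_3(4)=4$, and $Q_3(5)=4$ because all five squares together contain $(5,1,1;3)$. Here $(a,b,c;d)$ is our shorthand for a solution of (1).

Primality alone is not enough: $13^2+13^2+5^2=363=3\cdot11^2$. Primality together with a class modulo $3$ is not enough either:
$$47^2+17^2+5^2=2523=3\cdot29^2,$$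
and $47,17,5,29$ are all primes $\equiv2\pmod3$. In this solution $m=23$, $v=-10$, $w=-14$, $L=100-140+196=156$, and $(d-m)(d+m)=6\cdot52=312=2L$. Lemma A holds: $d+m=2^2\cdot13$ has no odd prime factor $\equiv2\pmod3$ at all. But $(d+m)/2=26=2\cdot13$ is $\equiv2\pmod3$ because of the prime $2$, and there is no contradiction. The four numbers are not congruent modulo $4$ ($47\equiv3$, the others are $\equiv1$), and congruence modulo $4$ is what kept $2$ out of $k$.

There are two natural first approaches to the question. The first uses general sets: a theorem of Komlós, Sulyok and Szemerédi gives $Q_k(N)\gtrsim R_k(N)$, and the best known lower estimate for $R_k$ is the Behrend-type bound $R_k(N)\gtrsim N\exp(-c_k\sqrt{\log N})$. This stops short of the question, because for every $\alpha$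
$$\frac{\exp(-c_3\sqrt{\log N})}{(\log N)^{-\alpha}}=\exp\bigl(-c_3\sqrt{\log N}+\alpha\log\log N\bigr)\to0 .$$

The second uses the fact that we are dealing with squares: look for a residue class $n$ modulo $M$ such that (1) has no nontrivial solution with all four numbers in the class. It would even give a set of size $\gg N$. It fails for every class, as the following family shows. For positive integers $M,f$ put $x=f^2-24M^2$. Then
$$x^2+(x+12Mf)^2+(x-12Mf)^2=3(x+48M^2)^2, \tag{4}$$
since the left side is $3x^2+288M^2f^2$ and the right side is $3x^2+288M^2x+6912M^4=3x^2+288M^2(x+24M^2)=3x^2+288M^2f^2$. If $f\ge14M$, then $x-12Mf=f^2-12Mf-24M^2\ge4M^2>0$, because $f(f-12M)\ge28M^2$. So all four numbers are positive, and they are not all equal. Take also $f\equiv1\pmod M$: all four are $\equiv1\pmod M$. Multiplying by a positive integer $n$ gives a nontrivial solution in the class of $n$ modulo $M$.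

So congruences must be combined with a property of the elements that no congruence sees. In the special case this property is that four of the chosen numbers, if not all equal, have gcd $1$.

## 3. Allowing factors 2 and 3: the constant 3/4

Which larger sets survive? Equation (1) is homogeneous, so the primes $2$ and $3$ can be divided out when they occur in all four numbers. The arithmetic modulo $4$ and $3$ will show that this nearly happens automatically, with one exception: $d$ may keep a factor $3$ that $a,b,c$ do not have. So we need the contradiction of Section 1 under a weaker hypothesis on $d$.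

**Lemma B.** There are no positive integers $a,b,c,d$, not all equal, with $\gcd(a,b,c,d)=1$, satisfying (1) and
$$a\equiv b\equiv c\equiv d\pmod4,\qquad a\equiv b\equiv c\equiv2\pmod3,\qquad d\not\equiv1\pmod3 .$$

*Proof.* Suppose such numbers exist. Lemma A applies; keep its notation $v,w,m,L$.

**Step 1: extract an odd number $k$ from $d+m$.** The four numbers are odd: being congruent modulo $4$, they have the same parity, and if all were even the gcd would not be $1$. From $3m=a+b+c\equiv3a\pmod4$ we get $m\equiv a\equiv d\pmod4$, so $d+m\equiv2d\equiv2\pmod 4$. Hence $d+m=2k$ with $k$ odd, and $k>0$.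

**Step 2: show $k\equiv2\pmod3$.** As in Section 1, with $h=v+w$ we have $L\equiv h^2$, $m\equiv2+h$ and $d^2=m^2+2L\equiv1+h\pmod3$. There are three cases.

* $h\equiv1$: then $d^2\equiv2$, impossible since $2$ is not a square modulo $3$.
* $h\equiv0$: then $d^2\equiv1$, so $3\nmid d$, and since $d\not\equiv1$ we get $d\equiv2$. Also $m\equiv2$, so $2k=d+m\equiv4\equiv1$.
* $h\equiv2$: then $d\equiv0$ and $m\equiv4\equiv1$, so $2k\equiv1$.

In the two possible cases $k\equiv2\pmod3$.

**Step 3: contradiction.** Since $k$ is positive, odd and $\equiv2\pmod3$, some odd prime $p\equiv2\pmod3$ has $v_p(k)$ odd; otherwise $k$ would be a product of primes $\equiv1\pmod3$ and squares of primes $\equiv2\pmod3$, hence $\equiv1$. But $v_p(k)=v_p(d+m)$ is even by Lemma A. $\blacksquare$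

*Proof of Theorem 1.* Let
$$B_N=\{\,n=2^i3^jp\le N:\ i,j\ge0,\ p\ge5\text{ prime},\ p\equiv2\ (\mathrm{mod}\ 3),\ 3^jp\equiv1\ (\mathrm{mod}\ 4)\,\}$$
and $A=\{n^2:n\in B_N\}$. For instance $5$, $10$, $33=3\cdot11$ and $45=9\cdot5$ are of this form, while $11$ and $15$ are not, since $11\equiv15\equiv3\pmod4$. Suppose $a,b,c,d\in B_N$ satisfy (1) and are not all equal. We reduce to Lemma B; nontriviality and (1) are preserved when all four numbers are divided by a common factor.

**Step 1: remove the powers of 2 and get the congruence modulo 4.** Divide all four numbers by the largest power of $2$ dividing all of them. Since $-3\equiv1\pmod 4$, (1) gives $a^2+b^2+c^2+d^2\equiv0\pmod4$. Odd squares are $\equiv1$ and even squares $\equiv0\pmod 4$, so the number of odd ones among the four is $0$ or $4$. It is not $0$ by the choice of the power, so all four are now odd. Hence the four original numbers had the same exponent $i$, and each quotient has the form $3^jp$ and is $\equiv1\pmod4$.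

**Step 2: remove the powers of 3 and get the conditions modulo 3.** Divide all four by the largest power of $3$ dividing all of them. That power is invertible modulo $4$, so the quotients are still congruent to each other modulo $4$ (though perhaps no longer to $1$). By (1), $a^2+b^2+c^2\equiv0\pmod3$, and nonzero squares are $\equiv1$. So either all of $a,b,c$ are divisible by $3$ or none is. If all are, then $9\mid3d^2$, so $3\mid d$, contradicting the choice of the power. So none is. Each number now has the form $3^jp$ with $p\ge5$ prime, $p\equiv2\pmod3$. Therefore $a,b,c$ are primes $\equiv2\pmod3$. The number $d$ is either such a prime or a multiple of $3$, so $d\not\equiv1\pmod3$.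

**Step 3: the gcd is 1.** If $\gcd(a,b,c,d)>1$, this gcd divides each of the primes $a,b,c$, so it equals each of them. Thus $a=b=c$, and (1) gives $d=a$, contradicting nontriviality.

All hypotheses of Lemma B now hold, and Lemma B says that this is impossible. So $A$ contains no nontrivial solution.

**Step 4: count $B_N$.** The representation $n=2^i3^jp$ is unique. For given $j$, the conditions on $p$ are $p\equiv2\pmod3$ and $p\equiv3^{-j}\pmod4$, that is, $p\equiv5\pmod{12}$ for even $j$ and $p\equiv11\pmod{12}$ for odd $j$. Let $T_{i,j}(N)$ be the number of such $p\le N/(2^i3^j)$, so $|B_N|=\sum_{i,j}T_{i,j}(N)$.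

For fixed $i,j$, the prime number theorem in progressions gives
$$\frac{\log N}{N}\,T_{i,j}(N)\to\frac14\cdot\frac1{2^i3^j},$$
because $\log(N/(2^i3^j))\sim\log N$. To sum these limits we need a uniform bound. If $2^i3^j\le\sqrt N$, then $x=N/(2^i3^j)$ satisfies $x\ge\sqrt N$ and $\log x\ge\frac12\log N$, so Chebyshev's bound $\pi(x)\ll x/\log x$ gives
$$\frac{\log N}{N}\,T_{i,j}(N)\le\frac{C}{2^i3^j}$$
with an absolute constant $C$, and $\sum_{i,j}C2^{-i}3^{-j}$ converges. Each fixed pair satisfies $2^i3^j\le\sqrt N$ once $N$ is large. By dominated convergence, the pairs with $2^i3^j\le\sqrt N$ contribute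
$$\Bigl(\frac14\sum_{i,j\ge0}\frac1{2^i3^j}+o(1)\Bigr)\frac{N}{\log N}=\Bigl(\frac14\cdot2\cdot\frac32+o(1)\Bigr)\frac N{\log N}=\Bigl(\frac34+o(1)\Bigr)\frac N{\log N}.$$
There are $O(\log^2N)$ pairs with $\sqrt N<2^i3^j\le N$, and each has $T_{i,j}(N)\le\sqrt N$; together they contribute $O(\sqrt N\log^2N)=o(N/\log N)$. Hence $|A|=|B_N|=(\frac34+o(1))N/\log N$. $\blacksquare$

## 4. The full class 5 modulo 12 and the role of the gcd

In Section 1 primality was used only to get gcd $1$. Proposition 2 describes exactly what happens in the class $5$ modulo $12$ without it.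

*Proof of Proposition 2.* **Step 1: the gcd must be $\equiv2\pmod3$.** Let $a,b,c,d\equiv5\pmod{12}$ be a nontrivial solution and $g=\gcd(a,b,c,d)$. As $5$ is prime to $12$, so is $g$. After division by $g$ the four numbers still lie in one class modulo $12$, namely $5g^{-1}$; they satisfy (1), are not all equal, and have gcd $1$. If $g\equiv1\pmod3$, this class is $\equiv5\equiv2\pmod3$, so all hypotheses of Lemma B hold, which is impossible. Since $3\nmid g$, we conclude $g\equiv2\pmod3$.

**Step 2: such solutions exist.** Take $M=1$ in (4), with $\gcd(f,6)=1$ and $f\ge17$. The four numbers are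
$$f^2-24,\qquad f^2-24+12f,\qquad f^2-24-12f,\qquad d=f^2+24 .$$
They are positive, because $f\ge14$. Since $\gcd(f,6)=1$, we have $f^2\equiv1\pmod{12}$, so all four are $\equiv1\pmod{12}$. Their gcd is $1$: a common divisor divides $(f^2+24)-(f^2-24)=48$ and is prime to $6$. They are not all equal. Multiplying by $5$ gives nontrivial solutions in the class $5\pmod{12}$, with gcd $5\equiv2\pmod3$. $\blacksquare$

For $f=17$ the solution is $265^2+469^2+61^2=3\cdot313^2$ (both sides are $293907$). It shows Lemma A at work: $m=265$, $d+m=578=2\cdot17^2$, and the prime $17\equiv2\pmod3$ occurs to an even power. Here $k=17^2\equiv1\pmod3$, as it should be in the class $1$ modulo $12$. After multiplication by $5$ we have $k=5\cdot17^2\equiv2\pmod3$, and the prime of odd exponent is $5$, the common factor.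

So in the class $5\pmod{12}$ some restriction such as primality, which excludes common factors $\equiv2\pmod3$, is needed; and in the class $1\pmod{12}$ even primitive solutions (gcd $1$) exist.

## 5. Hilbert symbols

What changes for general coefficients $c_1,\dots,c_4$ with sum zero? The proof for $(1,1,1,-3)$ had two halves. Lemma A said that $d+m$ has even exponent at every prime outside $\{2,3\}$ at which $-3$ is a nonresidue. The other half said that positivity, the residue modulo $4$ and the residue modulo $3$ force an odd exponent somewhere. For general coefficients the role of $-3$ is played by $D=c_1c_2c_3c_4$ (indeed $1\cdot1\cdot1\cdot(-3)=-3$), and the second half needs a tool that collects the information at $\infty$ and at finitely many primes. That tool is the Hilbert symbol; the facts below are in Serre, *A Course in Arithmetic*, Ch. III.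

**Definition.** For a prime $p$ or $p=\infty$ (with $\mathbb Q_\infty=\mathbb R$) and $u,D\in\mathbb Q_p^\ast$, put $(u,D)_p=1$ if $z^2=ux^2+Dy^2$ has a solution $(x,y,z)\ne(0,0,0)$ in $\mathbb Q_p$, and $(u,D)_p=-1$ otherwise.

* (H1) The symbol is symmetric, multiplicative in each variable, and unchanged when a variable is multiplied by a nonzero square of $\mathbb Q_p$. In particular $(u,D)_\infty$ depends, for fixed $D$, only on the sign of $u$.
* (H2) If $p$ is an odd prime and $D$ is an integer with $p\nmid D$, then $(u,D)_p=\left(\frac Dp\right)^{v_p(u)}$.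
* (H3) (Product formula.) For $u,D\in\mathbb Q^\ast$ we have $(u,D)_p=1$ for all but finitely many $p$, and $\prod_p(u,D)_p=1$ over all primes and $p=\infty$.

We also use that every element of $1+p\mathbb Z_p$ ($p$ odd) and of $1+8\mathbb Z_2$ is a square, by Hensel's lemma.

*Example.* Take $u=5$, $D=-3$. By (H2), $(5,-3)_5=\left(\frac{-3}5\right)=-1$, since $-3\equiv2$ is not a square modulo $5$. By symmetry and (H2), $(5,-3)_3=(-3,5)_3=\left(\frac53\right)=-1$. At $\infty$ the symbol is $1$ since $5>0$, and at every prime other than $2,3,5$ it is $1$ by (H2). The product formula then gives $(5,-3)_2=1$. The value $-1$ at $3$, caused by $5\equiv2\pmod3$, has to be balanced by another place; here it is the prime $5$, of odd exponent. Step 3 of Lemma B used the same balance for $k$.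

Finally we need a prime at which $D$ is a nonresidue: *if the integer $D$ is nonzero and not a perfect square, there are infinitely many primes $r$ with $\left(\frac Dr\right)=-1$.* To see this, write $D$ as a square times $\varepsilon2^eq_1\cdots q_t$ with $\varepsilon=\pm1$, $e\in\{0,1\}$ and distinct odd primes $q_i$, and use Dirichlet's theorem on primes in progressions, taking $r\nmid D$. If $t\ge1$, choose $r\equiv1\pmod8$, $r$ a nonresidue modulo $q_1$, and $r\equiv1$ modulo the other $q_i$. Then $\left(\frac{-1}r\right)=\left(\frac2r\right)=1$ and $\left(\frac{q_i}r\right)=\left(\frac r{q_i}\right)$ by reciprocity, so $\left(\frac Dr\right)=-1$. If $t=0$ and $e=1$, choose $r\equiv5\pmod8$, so that $\left(\frac2r\right)=-1$ and $\left(\frac{-1}r\right)=1$. If $t=0$ and $e=0$, then $\varepsilon=-1$, and $r\equiv3\pmod4$ works.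

## 6. Four squares with nonsquare $D$: proof of Theorem 3

The hypothesis on $D$ cannot simply be omitted. For $(c_1,c_2,c_3,c_4)=(1,1,-1,-1)$ we have $D=1$, and any two distinct elements $u,w$ of a set give the solution $u+w-u-w=0$.

**Step 1: the analogue of the identity $(d-m)(d+m)=2L$.** We want two linear forms whose product is, up to a constant, a norm form of $\mathbb Q(\sqrt D)$. Let integers $x_1,\dots,x_4$ satisfy
$$c_1x_1^2+c_2x_2^2+c_3x_3^2+c_4x_4^2=0, \tag{5}$$
and put
$$s=c_1x_1+c_2x_2+c_3x_3,\qquad \ell=s+c_4x_4,\qquad \ell'=s-c_4x_4,\qquad U=x_1-x_3,\qquad V=x_2-x_3 .$$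
By (5), $c_4x_4^2=-(c_1x_1^2+c_2x_2^2+c_3x_3^2)$, and $c_4=-(c_1+c_2+c_3)$. So
$$\ell\ell'=s^2-c_4\cdot c_4x_4^2=s^2-(c_1+c_2+c_3)(c_1x_1^2+c_2x_2^2+c_3x_3^2).$$
Expand the right side. The terms $c_i^2x_i^2$ cancel, and each pair $i<j$ in $\{1,2,3\}$ leaves $2c_ic_jx_ix_j-c_ic_j(x_i^2+x_j^2)=-c_ic_j(x_i-x_j)^2$. As $x_1-x_2=U-V$,
$$\ell\ell'=-G,\qquad G=c_1c_2(U-V)^2+c_1c_3U^2+c_2c_3V^2 . \tag{6}$$

Now complete the square. Put $\kappa=c_1(c_2+c_3)$. It is nonzero: if $c_2+c_3=0$, then $c_1+c_4=0$ and $D=c_1c_4\cdot c_2c_3=(-c_1^2)(-c_2^2)=(c_1c_2)^2$, which is excluded. Expanding, $G=\kappa U^2-2c_1c_2UV+c_2(c_1+c_3)V^2$, and therefore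
$$\kappa G=(\kappa U-c_1c_2V)^2+\bigl[c_1c_2(c_2+c_3)(c_1+c_3)-c_1^2c_2^2\bigr]V^2 .$$
Since $(c_2+c_3)(c_1+c_3)=c_1c_2+c_3(c_1+c_2+c_3)$, the bracket equals $c_1c_2c_3(c_1+c_2+c_3)=-c_1c_2c_3c_4=-D$. So
$$\kappa G=P^2-DV^2,\qquad P=\kappa U-c_1c_2V. \tag{7}$$

For $(1,1,1,-3)$ and $(x_1,\dots,x_4)=(a,b,c,d)$ we have $s=3m$, $\ell'=3(m+d)$, $\ell=3(m-d)$. So $\ell'$ is the number $d+m$ of Section 1, times $3$.

**Step 2: $\ell$ and $\ell'$ do not vanish.** This is needed for the symbols to make sense. Let $x_1,\dots,x_4$ be positive, not all equal, with (5). If $G=0$, then $P^2=DV^2$ by (7). As $D$ is an integer that is not a square, it is not the square of a rational, so $V=0$, $P=0$, and then $\kappa U=0$ and $U=0$. Hence $x_1=x_2=x_3$, and (5) becomes $c_4x_4^2=-(c_1+c_2+c_3)x_1^2=c_4x_1^2$, so $x_4=x_1$, a contradiction. So $G\neq0$, and $\ell,\ell'\ne0$ by (6).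

**Step 3: choose the set.** We fix the behavior of $\ell'$ at the finitely many bad primes by a congruence and its sign by a short interval. Let $S$ be the set of primes dividing $2c_1c_2c_3c_4\kappa$. Choose a prime $r\notin S$ with $\left(\frac Dr\right)=-1$; it exists by Section 5. Let
$$W=\prod_{p\in S}p^{e_p},\qquad e_p=v_p(2c_4)+1\ (p\text{ odd}),\qquad e_2=v_2(2c_4)+3,\qquad \eta=\frac1{|c_1|+|c_2|+|c_3|+|c_4|},$$
$$A=\{p^2:\ p\text{ prime},\ p\equiv r\ (\mathrm{mod}\ W),\ (1-\eta)N<p\le N\}.$$
Since $r\notin S$, $r$ is prime to $W$. The prime number theorem in progressions, applied at $N$ and at $(1-\eta)N$, gives $|A|\sim\frac{\eta}{\varphi(W)}\frac N{\log N}$, and $\eta,W$ depend only on the $c_i$ once $r$ is fixed. So $|A|\gg_cN/\log N$.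

Now suppose that $x_1,\dots,x_4$ are primes whose squares are in $A$, not all equal, and that (5) holds. Their gcd is $1$, since a common prime factor would equal all four. Steps 4 to 6 compute $(\ell',D)_p$ at all places.

**Step 4: if $p\notin S$, then $(\ell',D)_p=1$.** This is the analogue of Lemma A. Here $p$ is odd and $p\nmid D$, so (H2) gives $(\ell',D)_p=\left(\frac Dp\right)^{v_p(\ell')}$, and we are done if $\left(\frac Dp\right)=1$. Let $\left(\frac Dp\right)=-1$; we show that $v_p(\ell')$ is even.

If $p\mid P^2-DV^2$, then $p\mid V$, since otherwise $D\equiv(P/V)^2$ would be a square modulo $p$; and then $p\mid P$. Dividing $P$ and $V$ by $p$ and repeating, we see that $v_p(P^2-DV^2)$ is even (the number is nonzero by Step 2). By (6), (7) and $p\nmid\kappa$, $v_p(\ell)+v_p(\ell')=v_p(\kappa G)$ is even. Suppose $v_p(\ell')$ is odd. Then $v_p(\ell)$ is odd, so $p\mid\ell$ and $p\mid\ell'$. This has three consequences.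

* From $\ell-\ell'=2c_4x_4$ and $p\nmid2c_4$ we get $p\mid x_4$.
* From $\kappa\ell\ell'=-(P^2-DV^2)$ we get $p\mid P^2-DV^2$, so $p\mid P$ and $p\mid V$. Then $p\mid\kappa U$ by the definition of $P$, so $p\mid U$. Thus $x_1\equiv x_2\equiv x_3\pmod p$.
* From $\ell+\ell'=2s$ and $p$ odd we get $p\mid s$. Since $s\equiv(c_1+c_2+c_3)x_1=-c_4x_1\pmod p$ and $p\nmid c_4$, we get $p\mid x_1$, hence $p\mid x_2,x_3$.

So $p$ divides all four $x_i$, contradicting gcd $1$. Hence $v_p(\ell')$ is even.

**Step 5: if $p\in S$, then $(\ell',D)_p=(-2c_4r,D)_p$.** All $x_i\equiv r\pmod W$, so $\ell'\equiv r(c_1+c_2+c_3-c_4)=-2c_4r\pmod W$. Since $p\ne r$, $v_p(-2c_4r)=v_p(2c_4)$. Dividing the congruence modulo $p^{e_p}$ by $-2c_4r$ gives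
$$\frac{\ell'}{-2c_4r}\in1+p\mathbb Z_p\quad(p\text{ odd}),\qquad\frac{\ell'}{-2c_4r}\in1+8\mathbb Z_2\quad(p=2).$$
This quotient is a square in $\mathbb Q_p$, and (H1) gives the claim.

**Step 6: $(\ell',D)_\infty=(-2c_4r,D)_\infty$.** By (H1) it is enough that $\ell'$ has the sign of $-2c_4$, because $r>0$. Write $x_i=N-y_i$ with $0\le y_i<\eta N$. Then $\ell'=-2c_4N-(c_1y_1+c_2y_2+c_3y_3-c_4y_4)$, so
$$|\ell'+2c_4N|<\eta N\sum_i|c_i|=N<2|c_4|N .$$
So $\ell'$ differs from $-2c_4N$ by less than $|2c_4N|$ and has the same sign. (For $(1,1,1,-3)$ the number $\ell'=3(m+d)$ is positive for all positive $x_i$, which is why no short interval was needed in Section 1.)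

**Step 7: the product formula.** Applying (H3) to $(\ell',D)$ and using Steps 4 to 6,
$$1=\prod_p(\ell',D)_p=\prod_{p\in S\cup\{\infty\}}(-2c_4r,D)_p .$$
To remove $-2c_4$, note that $2c_4$ and $D$ are units at every $p\notin S$, so $(-2c_4,D)_p=1$ there by (H2), and (H3) gives $\prod_{p\in S\cup\{\infty\}}(-2c_4,D)_p=1$. By multiplicativity,
$$\prod_{p\in S\cup\{\infty\}}(r,D)_p=1. \tag{8}$$
Now apply (H3) to $(r,D)$ itself. Outside $S\cup\{\infty\}$, (H2) gives $(r,D)_p=1$ for $p\ne r$, and $(r,D)_r=\left(\frac Dr\right)=-1$. So the product in (8) equals $-1$, a contradiction. Hence $A$ contains no solution of $\sum c_ix_i=0$ other than $x_1=x_2=x_3=x_4$. $\blacksquare$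

For $(c_1,c_2,c_3,c_4)=(1,1,1,-3)$ we have $D=-3$, which is not a square, and Theorem 3 again gives $Q_3(N)\gtrsim N/\log N$. Here $\kappa=2$, $S=\{2,3\}$, and the choice of $r$ with $\left(\frac{-3}r\right)=-1$ means $r\equiv2\pmod3$, the same condition modulo $3$ as in Section 1.
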